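
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}

\title{A sharp non-crossing estimate for geodesics\\ under a lower curvature bound}


\begin{abstract}
Let $\gamma_1,\gamma_2:[0,1]\to\mathcal X$ be two minimizing geodesics in an
Alexandrov space of curvature at least $K$, and suppose that their endpoints
are paired optimally for the squared distance: exchanging the two targets does
not decrease the sum of the squared distances. We prove that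
$\sup_t d(\gamma_1(t),\gamma_2(t))\le C\,d(\gamma_1(t_0),\gamma_2(t_0))$ for
every interior time $t_0$, where $C$ depends only on $K$, $t_0$ and an upper
bound $R$ for the lengths of the two geodesics, and we determine the optimal
$C$. With $\tau=\min(t_0,1-t_0)$ it is $1/\tau$ if $K\ge0$ and
$\sinh(\sqrt{|K|}\,R)/\sinh(\sqrt{|K|}\,\tau R)$ if $K<0$.
\end{abstract}

\section{The question and the answer}

\paragraph{The setting.}
Throughout, $(\mathcal X,d)$ is an Alexandrov space with curvature bounded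
below by $K\in\mathbb R$: a complete geodesic metric space whose geodesic
triangles are no thinner than their comparison triangles in the model plane of
constant curvature $K$ (the precise form we use is recalled in
Section~\ref{sec:comparison}). We are given four points with
\begin{equation}\label{eq:mono}
 d(x_1,y_1)^2+d(x_2,y_2)^2\;\le\; d(x_1,y_2)^2+d(x_2,y_1)^2
\end{equation}
and two constant-speed minimizing geodesics $\gamma_i:[0,1]\to\mathcal X$ from
$x_i$ to $y_i$. We write
\[
 L_i=d(x_i,y_i),\qquad u(t)=d(\gamma_1(t),\gamma_2(t)).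
\]
Condition \eqref{eq:mono} says that if unit masses at $x_1,x_2$ are to be moved
to $y_1,y_2$ and moving costs the squared distance, then the pairing
$x_i\mapsto y_i$ is optimal. Along an optimal motion one expects that paths do
not cross at an interior time. The following question, posed in \cite{OTON},
asks for this in quantitative form: for $t_0\in(0,1)$, is there a constant
$C_{t_0}$, depending only on $K$, $t_0$ and perhaps a bound on all the
distances involved, but not otherwise on the space, the points or the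
geodesics, such that
\begin{equation}\label{eq:question}
 \sup_{0\le t\le1}u(t)\le C_{t_0}\,u(t_0)\ ?
\end{equation}

\paragraph{Euclidean space.}
Put $v=x_1-x_2$ and $w=y_1-y_2$. Expanding squares,
\[
 |x_1-y_2|^2+|x_2-y_1|^2-|x_1-y_1|^2-|x_2-y_2|^2=2\langle v,w\rangle ,
\]
so \eqref{eq:mono} means $\langle v,w\rangle\ge0$. Since
$\gamma_1(t_0)-\gamma_2(t_0)=(1-t_0)v+t_0w$,
\begin{equation}\label{eq:euclid}
 u(t_0)^2=(1-t_0)^2u(0)^2+t_0^2u(1)^2+2t_0(1-t_0)\langle v,w\rangle
 \ \ge\ (1-t_0)^2u(0)^2+t_0^2u(1)^2 .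
\end{equation}
Thus $u(0)\le u(t_0)/(1-t_0)$ and $u(1)\le u(t_0)/t_0$. As
$u(t)\le(1-t)u(0)+t\,u(1)$, inequality \eqref{eq:question} holds with
$C_{t_0}=1/\min(t_0,1-t_0)$.

\paragraph{Fans, and the answer to guess.}
Let $x_1=x_2=x$, and call such a pair of geodesics a \emph{fan}. Then
$d(x_1,y_2)=L_2$ and $d(x_2,y_1)=L_1$, so \eqref{eq:mono} is an equality: fans
are a borderline case. In the Euclidean plane, with $L_1=L_2$, we have
$u(t)=t\,u(1)$, and the bound $u(1)\le u(t_0)/t_0$ cannot be improved. In the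
plane of curvature $-1$, if $L_1=L_2=L$ and the angle is $\theta$, bisecting
the isosceles triangle gives
\begin{equation}\label{eq:fan}
 \sinh\tfrac{u(t)}2=\sinh(tL)\,\sin\tfrac\theta2 .
\end{equation}
For small $\theta$ the ratio $u(1)/u(t_0)$ is close to
$\sinh L/\sinh(t_0L)$, which is unbounded in $L$. If fans and their time
reversals are the worst case, the answer is yes, with a constant that involves
a bound on lengths when $K<0$. This is what we prove.

\paragraph{Why the hypotheses are needed.}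
Without \eqref{eq:mono} the estimate fails: the diagonals of a square meet at
their midpoints. Without the curvature bound it fails as well: in the tree with
three edges of length $1$ at a common vertex, let $x,y_1,y_2$ be the three ends
and $x_1=x_2=x$. Then \eqref{eq:mono} holds with equality, but the geodesics
share their first half, so $u(\frac12)=0$ and $u(1)=2$. Finally, $t_0$ must be
an interior time: a fan with $y_1\ne y_2$ has $u(0)=0<u(1)$, which rules out
$t_0=0$, and a reversed fan rules out $t_0=1$.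

\paragraph{The result.}
Let $k=\sqrt{\max(-K,0)}$, and let $s_k(r)=\sinh(kr)/k$ if $k>0$ and
$s_0(r)=r$. When $L=0$, a quotient $s_k(aL)/s_k(bL)$ is read as its limit
$a/b$.

\begin{theorem}\label{thm:main}
Under the above hypotheses, let $t_0\in(0,1)$.
\begin{enumerate}
\item[(i)] If $K\ge0$, then for $0\le s<t_0<t\le1$
\[
 u(t_0)^2\ \ge\ \Big(\frac{t-t_0}{t-s}\Big)^2u(s)^2
 +\Big(\frac{t_0-s}{t-s}\Big)^2u(t)^2 .
\]
\item[(ii)] For every $K$ and $t_0\le t\le1$,
\[
 s_k\Big(\frac{u(t)}2\Big)\le
 \Big(\prod_{i=1}^2\frac{s_k(tL_i)}{s_k(t_0L_i)}\Big)^{1/2}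
 s_k\Big(\frac{u(t_0)}2\Big),
\]
and for $0\le t\le t_0$ the same holds with $t,t_0$ replaced by $1-t,1-t_0$ in
the product.
\item[(iii)] If $R>0$ and $L_1,L_2\le R$, then, with $\tau=\min(t_0,1-t_0)$,
\[
 \sup_{0\le t\le1}u(t)\le C\,u(t_0),\qquad
 C=\frac{s_k(R)}{s_k(\tau R)}
 \qquad\Big(=\frac1\tau\ \text{ if }K\ge0\Big).
\]
\item[(iv)] For all $K$, $t_0$ and $R>0$ this $C$ is the smallest constant for
which the estimate in \textup{(iii)} holds in all spaces and configurations as
above with $L_1,L_2\le R$, even if $R$ is required to bound all the distances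
involved, that is, all distances between points of the two geodesics. For
$K<0$ no constant independent of $R$ exists.
\end{enumerate}
\end{theorem}

So the answer to \eqref{eq:question} is yes, and for $K\ge0$ no bound on
distances is needed. In particular, $\gamma_1(t_0)=\gamma_2(t_0)$ for a single
$t_0\in(0,1)$ forces $\gamma_1=\gamma_2$.

For $K\ge0$ the proof is the computation \eqref{eq:euclid} with triangle
comparison replacing the inner product. For $K<0$ the same scheme works
directly if $L_1=L_2$. If $L_1\neq L_2$ it leaves an error of no definite sign,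
but over a time step $\kappa$ the negative part of that error is only
$O(\kappa^2)$. We therefore advance in many short steps, which turns the
estimate into the monotonicity of a quotient suggested by \eqref{eq:fan}.

\paragraph{Time reversal.}
Replacing $\gamma_i(t)$ by $\gamma_i(1-t)$ exchanges $x_i$ and $y_i$ and
preserves \eqref{eq:mono} and $L_i$. Hence a bound for $t\ge t_0$ that holds
for all configurations and all $t_0\in(0,1)$ gives one for $t\le t_0$, with
$t,t_0$ replaced by $1-t,1-t_0$ in the constant.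

\section{Comparison inequalities}\label{sec:comparison}

The curvature hypothesis is used only in this form. Let
$\gamma:[0,1]\to\mathcal X$ be a minimizing geodesic of length $\ell$, let
$z\in\mathcal X$, and let $\bar z$ and $\bar\gamma$ be the corresponding vertex
and side of a comparison triangle in the model plane, that is, a triangle with
side lengths $d(z,\gamma(0))$, $d(z,\gamma(1))$, $\ell$. Then
$d(z,\gamma(\lambda))\ge d(\bar z,\bar\gamma(\lambda))$ for
$0\le\lambda\le1$. If $K>0$, the space also satisfies this comparison with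
$K=0$: for small triangles because, for given side lengths, the model distance
is monotone in $K$, and then for all triangles by the globalization theorem
\cite{BGP}, \cite[Theorem 10.3.1]{BBI}. So for $K\ge0$ we use only comparison
with $K=0$.

\begin{lemma}\label{lem:comparison}
Let $\gamma,\ell,z$ be as above and $\lambda\in[0,1]$.
\begin{enumerate}
\item[(a)] If $K\ge0$, then
\[
 d(z,\gamma(\lambda))^2\ge(1-\lambda)\,d(z,\gamma(0))^2
 +\lambda\, d(z,\gamma(1))^2-\lambda(1-\lambda)\ell^2 .
\]
\item[(b)] If $K=-1$, then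
\[
 \cosh d(z,\gamma(\lambda))\ge
 \frac{\sinh((1-\lambda)\ell)}{\sinh\ell}\cosh d(z,\gamma(0))
 +\frac{\sinh(\lambda\ell)}{\sinh\ell}\cosh d(z,\gamma(1)),
\]
where for $\ell=0$ the quotients are $1-\lambda$ and $\lambda$.
\end{enumerate}
\end{lemma}

\begin{proof}
The left-hand sides are increasing functions of $d(z,\gamma(\lambda))$. So it
suffices to show that equality holds in the model plane (of curvature $0$ in
(a) and $-1$ in (b)), where the endpoint distances are the same as in
$\mathcal X$.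

(a) For vectors $p,q,z$ in the Euclidean plane, expanding the square of
$z-(1-\lambda)p-\lambda q=(1-\lambda)(z-p)+\lambda(z-q)$ and using
$2\langle z-p,z-q\rangle=|z-p|^2+|z-q|^2-|p-q|^2$ gives
\[
 |z-(1-\lambda)p-\lambda q|^2
 =(1-\lambda)|z-p|^2+\lambda|z-q|^2-\lambda(1-\lambda)|p-q|^2 .
\]

(b) If $\ell=0$, then $\gamma$ is constant and both sides are equal. Let
$\ell>0$. In the hyperboloid model
the hyperbolic plane is one sheet of $\{\langle v,v\rangle=-1\}$ in Minkowski
space, and $\cosh d(v,w)=-\langle v,w\rangle$. The unit-speed geodesic from $p$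
with unit tangent vector $e$ is $r\mapsto p\cosh r+e\sinh r$. If it reaches $q$
at $r=\ell$, then $e=(q-p\cosh\ell)/\sinh\ell$, so its point at
$r=\lambda\ell$ is
\[
 \Big(\cosh\lambda\ell-\frac{\sinh\lambda\ell\,\cosh\ell}{\sinh\ell}\Big)p
 +\frac{\sinh\lambda\ell}{\sinh\ell}\,q
 =\frac{\sinh((1-\lambda)\ell)}{\sinh\ell}\,p
 +\frac{\sinh(\lambda\ell)}{\sinh\ell}\,q .
\]
Pairing with $-\bar z$ gives the asserted equality in the model.
\end{proof}

\section{The hypothesis passes to subsegments}

We will need \eqref{eq:mono} for pieces of the two geodesics. It is inherited,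
by the triangle inequality alone.

\begin{lemma}\label{lem:sub}
For $0\le s<t\le1$ let $P=d(\gamma_1(s),\gamma_2(t))$ and
$Q=d(\gamma_2(s),\gamma_1(t))$. Then
\[
 P^2+Q^2\ge(t-s)^2(L_1^2+L_2^2).
\]
\end{lemma}

The right-hand side is
$d(\gamma_1(s),\gamma_1(t))^2+d(\gamma_2(s),\gamma_2(t))^2$, so this is
\eqref{eq:mono} for $\gamma_1|_{[s,t]}$ and $\gamma_2|_{[s,t]}$.

\begin{proof}
If $\lambda_j\ge0$ and $\lambda_1+\lambda_2+\lambda_3=1$, the Cauchy--Schwarz
inequality gives
\[
 (a+b+c)^2\le\frac{a^2}{\lambda_1}+\frac{b^2}{\lambda_2}+\frac{c^2}{\lambda_3},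
\]
where, if $\lambda_j=0$, the corresponding number is assumed to be $0$ and its
term is omitted. Travel from $x_1$ to $y_2$ via $\gamma_1(s)$ and
$\gamma_2(t)$, and take the weights $(s,\,t-s,\,1-t)$:
\[
 d(x_1,y_2)^2\le\big(sL_1+P+(1-t)L_2\big)^2
 \le sL_1^2+\frac{P^2}{t-s}+(1-t)L_2^2 .
\]
Exchanging the indices,
$d(x_2,y_1)^2\le sL_2^2+\frac{Q^2}{t-s}+(1-t)L_1^2$. We add the two
inequalities. By \eqref{eq:mono} the left-hand sum is at least $L_1^2+L_2^2$,
so
\[
 L_1^2+L_2^2\le\big(1-(t-s)\big)(L_1^2+L_2^2)+\frac{P^2+Q^2}{t-s},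
\]
which is the claim.
\end{proof}

\section{Nonnegative curvature}

\begin{proof}[Proof of Theorem~\ref{thm:main}(i), and of (ii), (iii) for $K\ge0$]
By Lemma~\ref{lem:sub} we may replace $\gamma_i$ by $\gamma_i|_{[s,t]}$,
reparametrized on $[0,1]$. This replaces $t_0$ by $\frac{t_0-s}{t-s}$ and
$1-t_0$ by $\frac{t-t_0}{t-s}$. So it suffices to prove (i) for $s=0$ and
$t=1$.

Lemma~\ref{lem:comparison}(a) for $\gamma_1$ and $z=\gamma_2(t_0)$ gives
\[
 u(t_0)^2\ge(1-t_0)\,d(x_1,\gamma_2(t_0))^2+t_0\,d(y_1,\gamma_2(t_0))^2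
 -t_0(1-t_0)L_1^2 .
\]
For $\gamma_2$ and $z=x_1$, respectively $z=y_1$, it gives
\begin{align*}
 d(x_1,\gamma_2(t_0))^2&\ge(1-t_0)\,d(x_1,x_2)^2+t_0\,d(x_1,y_2)^2
 -t_0(1-t_0)L_2^2,\\
 d(y_1,\gamma_2(t_0))^2&\ge(1-t_0)\,d(x_2,y_1)^2+t_0\,d(y_1,y_2)^2
 -t_0(1-t_0)L_2^2 .
\end{align*}
Inserting the last two into the first,
\[
 u(t_0)^2\ge(1-t_0)^2u(0)^2+t_0^2u(1)^2
 +t_0(1-t_0)\big[d(x_1,y_2)^2+d(x_2,y_1)^2-L_1^2-L_2^2\big].
\]
The bracket, which plays the role of $2\langle v,w\rangle$ in
\eqref{eq:euclid}, is nonnegative by \eqref{eq:mono}. This proves (i).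

In (i), $s=0$ gives $u(t)\le\frac t{t_0}u(t_0)$ for $t>t_0$, and $t=1$ gives
$u(s)\le\frac{1-s}{1-t_0}u(t_0)$ for $s<t_0$. Since $s_0(r)=r$, this is (ii);
bounding $t$ and $1-s$ by $1$ gives (iii).
\end{proof}

\section{Negative curvature: equal lengths, and the obstacle}\label{sec:equal}

For $K<0$, multiplying the metric by $k=\sqrt{-K}$ preserves all hypotheses and
makes the curvature bound $-1$. Both sides of (ii) only change by a common
factor. So in this and the next section $K=-1$, and we put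
\[
 \sigma(x)=\frac{\sinh x}x,\quad\sigma(0)=1,\qquad g(r)=\cosh\sqrt r .
\]
From the power series, $\sigma$ is smooth and strictly increasing on
$[0,\infty)$, and $g(r)=\sum_n r^n/(2n)!$ is increasing and convex there, with
$g'(r)=\frac12\sigma(\sqrt r)$. The function $g$ is the link between the squared
distances in \eqref{eq:mono} and the hyperbolic cosines in
Lemma~\ref{lem:comparison}(b).

The rest of this section explains the idea of the proof; only the notation
above is used later.

\paragraph{Equal lengths.}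
If $L_1=L_2=L>0$, the argument of the previous section carries over. Let
$\lambda\in(0,1)$, $A=\frac{\sinh((1-\lambda)L)}{\sinh L}$,
$B=\frac{\sinh(\lambda L)}{\sinh L}$, $P=d(x_1,y_2)$ and $Q=d(x_2,y_1)$.
Applying Lemma~\ref{lem:comparison}(b) to $\gamma_1$ with
$z=\gamma_2(\lambda)$, then to $\gamma_2$ with $z=x_1$ and with $z=y_1$,
\[
 \cosh u(\lambda)\ge A^2\cosh u(0)+AB(\cosh P+\cosh Q)+B^2\cosh u(1).
\]
By \eqref{eq:mono}, $P^2+Q^2\ge2L^2$, and since $g$ is convex and increasing,
$\cosh P+\cosh Q\ge2g\big(\frac{P^2+Q^2}2\big)\ge2\cosh L$. Moreover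
$A^2+2AB\cosh L+B^2=1$: this is the equation
$\langle Ap+Bq,Ap+Bq\rangle=-1$ for a point $Ap+Bq$ of a segment $pq$ of length
$L$ in the hyperboloid. Therefore
\[
 \cosh u(\lambda)-1\ge A^2(\cosh u(0)-1)+B^2(\cosh u(1)-1).
\]
As $\cosh u-1=2\sinh^2\frac u2$, dropping the first term on the right and
taking $\lambda=t_0$ gives (ii) for $t=1$.

\paragraph{What breaks for unequal lengths.}
Now $\cosh P$ and $\cosh Q$ have the coefficients $A_1B_2$ and $B_1A_2$, where
$A_i,B_i$ are formed with $L_i$. Since $g$ is convex,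
\[
 \cosh P\ge\cosh L_1+\tfrac12\sigma(L_1)(P^2-L_1^2),\qquad
 \cosh Q\ge\cosh L_2+\tfrac12\sigma(L_2)(Q^2-L_2^2).
\]
Hypothesis \eqref{eq:mono} says only that
$(P^2-L_1^2)+(Q^2-L_2^2)\ge0$; one of the two terms may be negative. To use
this we need the weights $A_1B_2\sigma(L_1)$ and $B_1A_2\sigma(L_2)$ to agree.
At $\lambda=\frac12$ we have $A_i=B_i$, and they agree only if
$\sigma(L_1)=\sigma(L_2)$, that is, if $L_1=L_2$.

\paragraph{The remedy.}
We compare time $t$ not with a fixed earlier time but with $t'=t-\kappa$ for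
small $\kappa$, always using the whole segments $\gamma_i|_{[0,t]}$. By
Lemma~\ref{lem:sub} they satisfy \eqref{eq:mono}. The weights now turn out to
be $\frac\kappa tB_2\sigma(\kappa L_1)$ and
$\frac\kappa tB_1\sigma(\kappa L_2)$, and both are
$\frac\kappa t(1+O(\kappa))$. Their mismatch is $O(\kappa^2)$, and the
remaining terms will also cost at most $O(\kappa^2)$. Such errors add up to
$O(1/n)$ over $n$ steps of size $O(1/n)$.

\section{Negative curvature: the general case}

Let $K=-1$. By time reversal it suffices to prove (ii) for $t\ge t_0$. By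
\eqref{eq:fan}, in a fan with equal lengths $\cosh u(t)-1$ is proportional to
$\sinh^2(tL)$. For two lengths the natural substitute is a product, normalized
so that it also makes sense for $L_i=0$:
\[
 S(t)=t^2\sigma(tL_1)\sigma(tL_2),\qquad
 \varphi(t)=\frac{\cosh u(t)-1}{S(t)}\qquad(t_0\le t\le1).
\]

\begin{proposition}\label{prop:phi}
The function $\varphi$ is nonincreasing on $[t_0,1]$.
\end{proposition}

This gives (ii): we have $\cosh u-1=2\sinh^2\frac u2$ and
$\frac{S(t)}{S(t_0)}=\prod_i\frac{\sinh(tL_i)}{\sinh(t_0L_i)}$, with the factor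
$t/t_0$ when $L_i=0$, so $\varphi(t)\le\varphi(t_0)$ is the square of (ii).

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\coordinate (X1) at (0,2);
\coordinate (X2) at (0,0);
\coordinate (Y1) at (7,2.6);
\coordinate (Y2) at (7,-0.6);
\coordinate (G1a) at (4,2.343);
\coordinate (G2a) at (4,-0.343);
\coordinate (G1b) at (5.3,2.454);
\coordinate (G2b) at (5.3,-0.454);
\draw[thick] (X1)--(Y1);
\draw[thick] (X2)--(Y2);
\draw[dashed] (X1)--(G2b);
\draw[dashed] (X2)--(G1b);
\draw (X1)--(X2);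
\draw (G1a)--(G2a);
\draw (G1b)--(G2b);
\foreach \p in {X1,X2,Y1,Y2,G1a,G2a,G1b,G2b} \fill (\p) circle (1.6pt);
\node[left] at (X1) {$x_1$};
\node[left] at (X2) {$x_2$};
\node[right] at (Y1) {$y_1$};
\node[right] at (Y2) {$y_2$};
\node[above] at (G1a) {$\gamma_1(t')$};
\node[above] at (G1b) {$\gamma_1(t)$};
\node[below] at (G2a) {$\gamma_2(t')$};
\node[below] at (G2b) {$\gamma_2(t)$};
\node[left] at (0,1) {$u(0)$};
\node[left] at (4,1) {$u(t')$};
\node[right] at (5.3,1) {$u(t)$};
\node[above] at (1.3,1.4) {$P$};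
\node[below] at (1.3,0.6) {$Q$};
\end{tikzpicture}
\caption{One step from time $t$ back to $t'=t-\kappa$. Triangle comparison
bounds $\cosh u(t')$ from below by a combination of the hyperbolic cosines of
the four lengths $u(0)$, $P$, $Q$, $u(t)$ that join an end of
$\gamma_1|_{[0,t]}$ to an end of $\gamma_2|_{[0,t]}$.}
\label{fig:step}
\end{figure}

\begin{proof}[Proof of Proposition~\ref{prop:phi}]
Let $t_0\le t'<t\le1$ and $\kappa=t-t'$. The letters $M,M_1,M_2,\dots$ denote
finite nonnegative constants that may depend on $t_0$ and on the given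
configuration but not on $t,t'$. They will disappear from the final estimate.

\smallskip
\emph{Step 1: comparison.} Put
\[
 A_i=\frac{\kappa\,\sigma(\kappa L_i)}{t\,\sigma(tL_i)},\qquad
 B_i=\frac{t'\sigma(t'L_i)}{t\,\sigma(tL_i)},\qquad
 c_i=\cosh(tL_i),
\]
so $A_i=\frac{\sinh\kappa L_i}{\sinh tL_i}$ and
$B_i=\frac{\sinh t'L_i}{\sinh tL_i}$ if $L_i>0$, while
$A_i=\frac\kappa t$ and $B_i=\frac{t'}t$ if $L_i=0$. These are the coefficients
of Lemma~\ref{lem:comparison}(b) for the segment $\gamma_i|_{[0,t]}$, of length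
$tL_i$, and its point $\gamma_i(t')$: for all $z\in\mathcal X$,
\[
 \cosh d(z,\gamma_i(t'))\ge A_i\cosh d(z,x_i)+B_i\cosh d(z,\gamma_i(t)).
\]
Let $P=d(x_1,\gamma_2(t))$ and $Q=d(x_2,\gamma_1(t))$; see
Figure~\ref{fig:step}. Taking $i=1$ and $z=\gamma_2(t')$, then $i=2$ and
$z=x_1$, and $i=2$ and $z=\gamma_1(t)$, we get
\begin{align*}
 \cosh u(t')&\ge A_1\cosh d(x_1,\gamma_2(t'))
 +B_1\cosh d(\gamma_1(t),\gamma_2(t')),\\
 \cosh d(x_1,\gamma_2(t'))&\ge A_2\cosh u(0)+B_2\cosh P,\\
 \cosh d(\gamma_1(t),\gamma_2(t'))&\ge A_2\cosh Q+B_2\cosh u(t).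
\end{align*}
We combine them and drop the term $A_1A_2\cosh u(0)\ge0$, which is of order
$\kappa^2$:
\begin{equation}\label{eq:step}
\begin{gathered}
 \cosh u(t')-1\ \ge\ B_1B_2\,(\cosh u(t)-1)+\mathcal R,\\
 \mathcal R=B_1B_2-1+A_1B_2\cosh P+B_1A_2\cosh Q .
\end{gathered}
\end{equation}
Here $B_1B_2=S(t')/S(t)$. So if $\mathcal R$ were nonnegative, dividing by
$S(t')$ would finish the proof.

\smallskip
\emph{Step 2: $\mathcal R\ge-M\kappa^2$.} Let $a=P^2-t^2L_1^2$ and
$b=Q^2-t^2L_2^2$. Lemma~\ref{lem:sub} with $s=0$ gives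
\[
 a+b\ge0 .
\]
As $g$ lies above its tangents at $t^2L_1^2$ and at $t^2L_2^2$,
\[
 \cosh P\ge c_1+\tfrac12\sigma(tL_1)\,a,\qquad
 \cosh Q\ge c_2+\tfrac12\sigma(tL_2)\,b .
\]
Since $A_i\sigma(tL_i)=\frac\kappa t\sigma(\kappa L_i)$, it follows that
\begin{equation}\label{eq:brackets}
 \mathcal R\ \ge\ \big[B_1B_2-1+A_1B_2c_1+B_1A_2c_2\big]
 +\frac\kappa{2t}\big[B_2\sigma(\kappa L_1)\,a+B_1\sigma(\kappa L_2)\,b\big].
\end{equation}

For the first bracket, the addition formula for $\sinh((t-\kappa)L_i)$ gives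
\[
 B_i+A_ic_i=\frac{\sinh tL_i\cosh\kappa L_i-\cosh tL_i\sinh\kappa L_i
 +\sinh\kappa L_i\cosh tL_i}{\sinh tL_i}=\cosh\kappa L_i
\]
if $L_i>0$, and $B_i+A_ic_i=\frac{t'}t+\frac\kappa t=1$ if $L_i=0$. Hence the
first bracket equals
\[
 (B_1+A_1c_1)(B_2+A_2c_2)-1-A_1A_2c_1c_2
 =\cosh\kappa L_1\cosh\kappa L_2-1-A_1A_2c_1c_2 .
\]
Since $\sigma$ is increasing and $\kappa\le t$, we have
$0\le A_i\le\frac\kappa t\le\frac\kappa{t_0}$, and $c_i\le\cosh L_i$. So the
first bracket is at least $-A_1A_2c_1c_2\ge-M_1\kappa^2$.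

For the second bracket, consider
\[
 B_2\sigma(\kappa L_1)
 =\frac{(t-\kappa)\,\sigma((t-\kappa)L_2)}{t\,\sigma(tL_2)}\,\sigma(\kappa L_1)
\]
and the analogous expression $B_1\sigma(\kappa L_2)$, with the indices
exchanged. They are smooth functions of $(t,\kappa)$ on the compact set
$\{t_0\le t\le1,\ 0\le\kappa\le t-t_0\}$ and equal $1$ for $\kappa=0$. By the
mean value theorem in $\kappa$ they differ from $1$ by at most $M_2\kappa$.
Also $|a|+|b|\le M_3$, because $P\le d(x_1,x_2)+L_2$ and
$Q\le d(x_1,x_2)+L_1$. Hence the second bracket is at least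
\[
 (a+b)-M_2\kappa\,(|a|+|b|)\ \ge\ -M_2M_3\,\kappa .
\]
Its prefactor $\frac\kappa{2t}\le\frac\kappa{2t_0}$ contributes the other power
of $\kappa$. So \eqref{eq:brackets} gives $\mathcal R\ge-M\kappa^2$.

\smallskip
\emph{Step 3: summation.} Divide \eqref{eq:step} by $S(t')\ge S(t_0)>0$. With
$B_1B_2=S(t')/S(t)$ and $M_4=M/S(t_0)$ we obtain
\[
 \varphi(t')\ge\varphi(t)-M_4(t-t')^2\qquad(t_0\le t'<t\le1).
\]
For $t_0\le p<q\le1$, divide $[p,q]$ into $n$ equal parts and add the $n$
resulting inequalities: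
\[
 \varphi(p)\ge\varphi(q)-n\,M_4\Big(\frac{q-p}n\Big)^2
 =\varphi(q)-\frac{M_4(q-p)^2}n .
\]
Letting $n\to\infty$ gives $\varphi(p)\ge\varphi(q)$.
\end{proof}

\section{The constant and its optimality}

\begin{proof}[Proof of Theorem~\ref{thm:main}(iii) for $K<0$]
Again we scale to $K=-1$, and let $t\ge t_0$. First we replace $L_i$ by $R$ in
(ii). For $L>0$ the logarithmic derivative of
$L\mapsto\frac{\sinh tL}{\sinh t_0L}$ is
\[
 t\coth tL-t_0\coth t_0L=\frac1L\big(tL\coth tL-t_0L\coth t_0L\big)\ge0,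
\]
since
$(x\coth x)'=\frac{\sinh x\cosh x-x}{\sinh^2x}>0$ for $x>0$. So this quotient,
extended by its limit at $L=0$, is nondecreasing, and (ii) gives
\[
 \sinh\frac{u(t)}2\le\rho\,\sinh\frac{u(t_0)}2,\qquad
 \rho=\frac{\sinh tR}{\sinh t_0R}\ge1 .
\]
Next, $\sinh$ is convex on $[0,\infty)$ and vanishes at $0$, so
$\rho\sinh v\le\sinh(\rho v)$ for $v\ge0$. Hence
\[
 u(t)\le\rho\,u(t_0)\le\frac{\sinh R}{\sinh t_0R}\,u(t_0).
\]
By time reversal, $u(t)\le\frac{\sinh R}{\sinh((1-t_0)R)}\,u(t_0)$ for
$t\le t_0$. Together,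
$\sup u\le\frac{\sinh R}{\sinh\tau R}\,u(t_0)$. Undoing the scaling replaces
$R$ by $kR$, which gives $C=\frac{\sinh kR}{\sinh k\tau R}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(iv)]
By time reversal let $t_0\le\frac12$, so $\tau=t_0$. In the complete simply
connected surface of constant curvature $K$, let $\gamma_1,\gamma_2$ be
geodesics of equal length $L$ from one point $x_1=x_2=x$, at an angle
$\theta\in(0,\pi)$; if $K>0$, let $L<\frac{\pi}{2\sqrt K}$. This is a fan, so
\eqref{eq:mono} holds with equality.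

\smallskip
\emph{$K<0$.} Take $L=R$. Bisecting the isosceles triangle as for
\eqref{eq:fan} gives $\sinh\frac{k\,u(t)}2=\sinh(ktR)\sin\frac\theta2$.
As $\theta\to0$,
\[
 \frac{u(1)}{u(t_0)}\to\frac{\sinh kR}{\sinh kt_0R}=C .
\]
For small $\theta$ we have $d(y_1,y_2)\le R$, so the mutual distances of the
four points are at most $R$. Since closed balls in this plane are convex, the
same bound holds for the distances between all points of the two curves: the
closed ball of radius $R$ about $y_2$ contains $x$ and $y_1$, hence $\gamma_1$;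
thus the closed ball of radius $R$ about any point of $\gamma_1$ contains $x$
and $y_2$, hence $\gamma_2$. So no smaller constant works. As $C\to\infty$ for
$R\to\infty$, no constant independent of $R$ exists.

\smallskip
\emph{$K\ge0$.} Fix $\theta$ and take $L\le\frac R2$, so that all points
considered lie within $\frac R2$ of $x$ and have mutual distances at most $R$.
If $K=0$, then $u(1)/u(t_0)=1/t_0$. If $K>0$, bisection gives
$\sin\frac{\sqrt K\,u(t)}2=\sin(\sqrt K\,tL)\sin\frac\theta2$, so
$u(1)/u(t_0)\to1/t_0$ as $L\to0$. In both cases no constant smaller than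
$1/t_0=C$ works.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BBI}
Burago, Burago and Ivanov, \emph{A Course in Metric Geometry}.

\bibitem{BGP}
Burago, Gromov and Perelman, 1992.

\bibitem{OTON}
\emph{Optimal Transport, Old And New},
\url{https://www.ceremade.dauphine.fr/%7Emischler/articles/VBook-O&N.pdf}

\end{thebibliography}

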